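\title{Parallel lines, concurrent lines, and the tripling of a finite set}

\begin{abstract}
The tripling $\beta(U)$ of a finite set $U$ in a commutative torsion-free group is the infimum of $|A+B+U|/\sqrt{|A||B|}$ over all finite nonempty sets $A,B$. We disprove the conjecture that $\beta(V)\le\beta(U)$ whenever some bijection $U\to V$ does not raise the dimension of any subset. For every $n\ge3$ there are $n$-dimensional sets $U$ and $V$, and a bijection between them preserving the dimension of every subset, with $\beta(U)=2n$ and $\beta(V)=2^n$: the points of $U$ lie on $n$ parallel lines, those of $V$ on $n$ concurrent lines. The conjecture holds when $\dim U\le2$, and the largest possible ratio $\beta(V)/\beta(U)$ in dimension $n\ge3$ is determined up to a factor less than $2$. The proofs use compressions and the Brunn--Minkowski inequality in the plane.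
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a commutative torsion-free group, written additively; the reader may think of $\mathbb{Z}^d$. For $A,B\subset G$ let $A+B=\{a+b:a\in A,\ b\in B\}$. The (unrestricted) \emph{tripling} of a finite nonempty set $U\subset G$ is
\[
\beta(U)=\inf_{A,B}\frac{|A+B+U|}{\sqrt{|A||B|}},
\]
where $A$ and $B$ range over all finite nonempty subsets of $G$; they are not required to contain $U$. The choice $A=B=U$ gives the ratio $|U+U+U|/|U|$, which explains the name.

To see what $\beta$ measures, recall the Brunn--Minkowski inequality: for nonempty compact sets $K,L\subset\mathbb{R}^d$, convex or not,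
\begin{equation}\label{eq:BM}
\operatorname{vol}(K+L)^{1/d}\ge\operatorname{vol}(K)^{1/d}+\operatorname{vol}(L)^{1/d}.
\end{equation}
By the inequality of arithmetic and geometric means, $\operatorname{vol}(K+L)\ge2^d\sqrt{\operatorname{vol}(K)\operatorname{vol}(L)}$. For finite sets in $\mathbb{Z}^d$ the factor $2^d$ is lost. We have $|A+B|\ge\max(|A|,|B|)\ge\sqrt{|A||B|}$, with equality for $A=B=\{0\}$; thus $\beta(U)\ge1$ always, and $\beta(U)=1$ when $U$ is a single point. A larger third summand $U$ forces the sum to spread out, and $\beta(U)$ is the factor that it recovers.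

Dimension is defined as follows. The $\mathbb{Q}$-vector space $G\otimes\mathbb{Q}$ consists of the formal fractions $g/m$ with $g\in G$ and $m\geq 1$, and $G$ embeds in it because $G$ is torsion-free. For a finite nonempty $X\subset G$, the \emph{direction space} of $X$ is the $\mathbb{Q}$-span of the differences $x-x'$ $(x,x'\in X)$, and $\dim X$ is the dimension of this space, that is, of the affine hull of $X$. We put $\dim\emptyset=-1$. A set of $k+1$ points is \emph{affinely independent} if it has dimension $k$. A set is \emph{collinear} if it has dimension at most $1$; if it has at least two points, any nonzero vector of its direction space is its \emph{direction}.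

We use three known facts without proof. Let $e_1,\dots,e_d$ be the standard basis of $\mathbb{Z}^d$.
\begin{itemize}
\item[(F1)] $\beta(\{0,1\}^d)=2^d$.
\item[(F2)] The simplex $S_d=\{0,e_1,\dots,e_d\}\subset\mathbb{Z}^d$ has $\beta(S_d)=d+1$.
\item[(F3)] If $V_i$ is a finite nonempty subset of a commutative torsion-free group $G_i$ $(i=1,2)$, then $V_1\times V_2\subset G_1\times G_2$ satisfies $\beta(V_1\times V_2)=\beta(V_1)\beta(V_2)$.
\end{itemize}

Which features of $U$ does $\beta(U)$ depend on? It is unchanged by translations and by injective homomorphisms (Lemma~\ref{lem:basic}), and if $\dim U=n$, then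
\[
n+1\le\beta(U)\le\min(|U|,2^n)
\]
(Lemma~\ref{lem:bounds}). So all one-dimensional sets have $\beta=2$: the sets $\{0,1\}$, $\{0,1,2\}$ and $\{0,1,100\}$ cannot be told apart. Any $n+1$ affinely independent points have $\beta=n+1$, wherever they lie. In these cases positions are irrelevant and only the pattern of affine dependence matters. One is led to guess that this is always so, and that more dependence, which allows more coincidences among sums, can only lower $\beta$. Call a bijection $\varphi:U\to V$ between finite sets \emph{dimension-nonincreasing} if $\dim\varphi(U')\le\dim U'$ for every $U'\subset U$, and \emph{dimension-preserving} if equality always holds. The following conjecture is posed in \cite{sumsets}.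

\begin{quote}
\textbf{Conjecture.} \emph{Let $U,V$ be finite nonempty sets in commutative torsion-free groups and let $\varphi:U\to V$ be a dimension-nonincreasing bijection. Then $\beta(V)\le\beta(U)$. In particular, if $\varphi$ is dimension-preserving, then $\beta(V)=\beta(U)$.}
\end{quote}

Both assertions are false.

\begin{theorem}\label{thm:counter}
Let $n\ge3$ and $\ell\ge2n+1$, and write $S_{n-1}=\{v_1,\dots,v_n\}\subset\mathbb{Z}^{n-1}$ with $v_1=0$ and $v_{j+1}=e_j$. Put
\[
U=S_{n-1}\times\{1,\dots,\ell\}\subset\mathbb{Z}^n,\qquad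
V=\{te_j:1\le j\le n,\ 1\le t\le\ell\}\subset\mathbb{Z}^n,
\]
and $\varphi(v_j,t)=te_j$. Then $\varphi:U\to V$ is a dimension-preserving bijection, and $\beta(U)=2n<\beta(V)$. If $\ell\ge2^n$, then $\beta(U)=2n$ and $\beta(V)=2^n$. For example, $n=3$ and $\ell=8$ give $\beta(U)=6$ and $\beta(V)=8$.
\end{theorem}

For $n=2$ the numbers $2n$ and $2^n$ coincide and the construction shows nothing. No other construction can do better in the plane.

\begin{theorem}\label{thm:plane}
The conjecture is true whenever $\dim U\le2$; by Theorem~\ref{thm:counter} it fails in every dimension $n\ge3$. Moreover, $\beta(U)=4$ for every $U$ with $\dim U=2$ and $|U|\ge4$.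
\end{theorem}

\begin{theorem}\label{thm:ratio}
If $\varphi:U\to V$ is a dimension-nonincreasing bijection and $\dim U=n$, then $\beta(V)\le\frac{2^n}{n+1}\beta(U)$. For each $n\ge3$ the ratio $\beta(V)/\beta(U)=\frac{2^n}{2n}$ occurs, even for a dimension-preserving $\varphi$. So the largest possible ratio is determined up to a factor less than $2$.
\end{theorem}

The estimate behind Theorem~\ref{thm:counter} says that long collinear subsets in $n$ independent directions recover the full factor $2^n$.

\begin{theorem}\label{thm:lines}
Let $\dim V=n\ge1$, and suppose that $V$ contains collinear subsets $L_1,\dots,L_n$ with linearly independent directions and $|L_j|\ge\ell\ge2$ for all $j$. Then $\beta(V)\ge\min(\ell,2^n)$. In particular, if $\ell\ge2^n$, then $\beta(V)=2^n$.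
\end{theorem}

Throughout, $\mathbb{N}=\{0,1,2,\dots\}$ and, for integers $a\le b$, $[a,b]=\{a,a+1,\dots,b\}$; real intervals occur only in Section~\ref{sec:plane} and are marked with the subscript $\mathbb{R}$.

\section{Three parallel lines and three concurrent lines}\label{sec:example}

Take $n=3$ and $\ell=8$ in Theorem~\ref{thm:counter}. The set $U$ consists of eight points on each of three vertical lines through the vertices of a triangle, and $V$ of eight points on each coordinate axis.

\emph{Why dimensions do not separate $U$ from $V$.} Parallel lines meet at a point at infinity, and a projective map can move that point to the origin. Concretely, $\dim X+1$ is the rank of the family of vectors $(x,1)$, $x\in X$. Consider the map $(y,t)\mapsto(y/t,1/t)$ on $\mathbb{Q}^{2}\times(\mathbb{Q}\setminus\{0\})$. The vector $(y/t,1/t,1)=\frac1t(y,1,t)$ arises from $(y,t,1)$ by swapping two coordinates and scaling, so the map preserves the dimension of every finite set. It sends $(v_j,t)$ to $\frac1t(v_j,1)$, a point on the line through the origin with direction $(v_j,1)$, and these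 three directions are independent. Dimensions of subsets therefore cannot distinguish parallel lines from concurrent ones, provided no point of the set is the common point. Theorem~\ref{thm:counter} uses the parameter $t$ in place of $1/t$ to stay in $\mathbb{Z}^n$, and Section~\ref{sec:counter} checks the dimensions directly.

\emph{Why $\beta(U)$ is small.} Sums do see parallelism. One long vertical segment absorbs all three lines of $U$ at once: for $A=B=\{(0,0)\}\times[0,N]$,
\[
\frac{|A+B+U|}{\sqrt{|A||B|}}=\frac{3(2N+8)}{N+1}\longrightarrow6 .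
\]
So $\beta(U)\le6$. For $V$ the segment $A=B=[0,N]e_1$ absorbs one line only; each of the other $16$ points produces its own translate of $A+B$, and the ratio is $\bigl((2N+8)+16(2N+1)\bigr)/(N+1)\to34$.

\emph{Why $\beta(V)$ is large.} Let us test $V$ against all boxes $A=\prod_{i=1}^3[0,a_i-1]$ and $B=\prod_{i=1}^3[0,b_i-1]$. Then $D=A+B$ is a box with sides $d_i=a_i+b_i-1$. As $V$ is symmetric in the coordinates, we may assume $d_1\le d_2\le d_3$. Put $p=d_2d_3$, the size of the largest face of $D$. Using only the eight points of $V$ in the direction orthogonal to that face,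
\[
|A+B+V|\ge|D+[1,8]e_1|=(d_1+7)d_2d_3=|D|+7p .
\]
Compare this with the cube:
\[
|D+\{0,1\}^3|=\prod_{i=1}^3(d_i+1)=|D|+(d_1d_2+d_1d_3+d_2d_3)+(d_1+d_2+d_3)+1\le|D|+7p,
\]
since each of the seven terms after $|D|$ is at most $p$. Finally $d_i+1=a_i+b_i\ge2\sqrt{a_ib_i}$, so $\prod_i(d_i+1)\ge8\sqrt{|A||B|}$. Hence $|A+B+V|\ge8\sqrt{|A||B|}$ for all boxes.

This is the whole idea: a segment of $2^n$ points, pointing in the direction in which $A+B$ has its largest projection, adds at least as many points as the cube does. That direction depends on $A$ and $B$, and $V$ has a segment ready in each coordinate direction. Three things are needed for arbitrary $A$ and $B$. Compression replaces them by down-sets, the staircase-shaped generalization of boxes (Lemma~\ref{lem:compress}). A counting formula replaces the expansion of $\prod_i(d_i+1)$ (Lemma~\ref{lem:cube}). Fact (F1) replaces the last step.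

\section{Invariance, coordinates and general bounds}\label{sec:basic}

The infimum defining $\beta(U)$ runs over subsets of the ambient group, so we must first show that the group does not matter. We write $\beta_G$ when it has to be named.

\begin{lemma}\label{lem:basic}
Let $U\subset G$ be finite and nonempty.
\begin{itemize}
\item[(a)] $\beta(U+g)=\beta(U)$ for $g\in G$, and $\beta(U')\le\beta(U)$ for $\emptyset\ne U'\subset U$.
\item[(b)] If $H$ is a subgroup of $G$ containing $U$, then $\beta_H(U)=\beta_G(U)$.
\item[(c)] If $H$ is as in (b) and $f:H\to G'$ is an injective homomorphism into a commutative torsion-free group, then $\beta_{G'}(f(U))=\beta_G(U)$.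
\end{itemize}
\end{lemma}

\begin{proof}
(a) For all $A,B$ we have $|A+B+U+g|=|A+B+U|\ge|A+B+U'|$.

(b) The infimum for $H$ runs over fewer pairs, so $\beta_G(U)\le\beta_H(U)$. Conversely, let $A,B\subset G$ be finite and nonempty. Let $X,Y\subset G/H$ be the sets of cosets that meet $A$ and $B$ respectively, and put $A_x=A\cap x$, $B_y=B\cap y$, $a_x=|A_x|$, $b_y=|B_y|$ for $x\in X$, $y\in Y$. Translating $A_x$ and $B_y$ into $H$ gives $|A_x+B_y+U|\ge\beta_H(U)\sqrt{a_xb_y}$, and $A_x+B_y+U$ lies in the coset $x+y$ because $U\subset H$. For different pairs $(x,y)$ these sets may overlap, so we use only disjoint families. Let $a_{\max}=a_{x_0}$ be the largest $a_x$. The cosets $x_0+y$ $(y\in Y)$ are distinct, whence $|A+B+U|\ge\beta_H(U)\sqrt{a_{\max}}\sum_y\sqrt{b_y}$. With the roles of $A$ and $B$ exchanged, $|A+B+U|\ge\beta_H(U)\sqrt{b_{\max}}\sum_x\sqrt{a_x}$. Multiplying the two bounds,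
\[
|A+B+U|^2\ge\beta_H(U)^2\sum_x\sqrt{a_{\max}a_x}\,\sum_y\sqrt{b_{\max}b_y}\ge\beta_H(U)^2\sum_xa_x\sum_yb_y=\beta_H(U)^2|A||B|.
\]

(c) The map $f$ is an isomorphism of $H$ onto $f(H)$, so $\beta_{f(H)}(f(U))=\beta_H(U)$. Apply (b) on both sides.
\end{proof}

Next we place an arbitrary set in $\mathbb{Z}^n$ with prescribed directions along the axes.

\begin{lemma}\label{lem:coord}
Let $V\subset G$ be finite with $\dim V=n$, let $v_0\in V$, and let $w_1,\dots,w_n$ be a basis of the direction space $W$ of $V$. Let $f:W\to\mathbb{Q}^n$ be the linear isomorphism with $f(w_j)=e_j$. There is an integer $M\ge1$ such that $\psi(v)=Mf(v-v_0)$ maps $V$ injectively into $\mathbb{Z}^n$, and $\beta(\psi(V))=\beta(V)$. A collinear subset of $V$ with direction $w_j$ is mapped into a line parallel to $e_j$.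
\end{lemma}

\begin{proof}
Let $M$ be a common denominator of all coordinates of the finitely many vectors $f(v-v_0)$, $v\in V$, and let $H\le G$ be the subgroup generated by $V-v_0$. Then $H\subset W$, and $Mf$ restricts to an injective homomorphism $H\to\mathbb{Z}^n$. Lemma~\ref{lem:basic}(a),(c) give $\beta(\psi(V))=\beta(V)$. If $v-v'\in\mathbb{Q}w_j$, then $\psi(v)-\psi(v')\in\mathbb{Q}e_j$.
\end{proof}

\begin{lemma}\label{lem:bounds}
If $\dim U=n$, then $n+1\le\beta(U)\le\min(|U|,2^n)$.
\end{lemma}

\begin{proof}
For $n=0$ the set $U$ is a single point and $\beta(U)=1$. Let $n\ge1$. The choice $A=B=\{0\}$ gives $\beta(U)\le|U|$. By Lemma~\ref{lem:coord} we may assume $U\subset[-c,c]^n\subset\mathbb{Z}^n$ for some $c$. For $A=B=[0,N]^n$ we have $A+B+U\subset[-c,2N+c]^n$, so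
\[
\beta(U)\le\Bigl(\frac{2N+2c+1}{N+1}\Bigr)^n\longrightarrow2^n\qquad(N\to\infty).
\]
For the lower bound, return to $U\subset G$ and fix $u_0\in U$. The vectors $u-u_0$ span the direction space, so there are $u_1,\dots,u_n\in U$ with $u_1-u_0,\dots,u_n-u_0$ linearly independent. The homomorphism $\mathbb{Z}^n\to G$ with $e_i\mapsto u_i-u_0$ is injective and maps $S_n$ onto $\{u_0,\dots,u_n\}-u_0$. By Lemma~\ref{lem:basic} and (F2), $\beta(U)\ge\beta(S_n)=n+1$.
\end{proof}

\section{Compression and down-sets}\label{sec:compress}

A \emph{down-set} is a set $D\subset\mathbb{N}^n$ such that $x\in D$, $y\in\mathbb{N}^n$ and $y_i\le x_i$ for all $i$ imply $y\in D$. Equivalently, $D\subset\mathbb{N}^n$ and $x-e_i\in D$ whenever $x\in D$ and $x_i\ge1$. A sum of down-sets $D_1,D_2$ is a down-set: if $x=x'+x''$ with $x'\in D_1$, $x''\in D_2$ and $x_i\ge1$, then one of $x'_i,x''_i$ is positive and can be lowered by $1$. Sums of down-sets with segments and cubes can be counted exactly, and compression lets us pass to down-sets without increasing the size of a sumset.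

An \emph{$i$-line} is a set $x+\mathbb{Z}e_i$ with $x\in\mathbb{Z}^n$. For a finite $X\subset\mathbb{Z}^n$, the set $C_i(X)$ is obtained by replacing, on each $i$-line $\lambda$ that meets $X$, the set $X\cap\lambda$ by the points of $\lambda$ whose $i$-th coordinate is $0,1,\dots,|X\cap\lambda|-1$. Let $C=C_n\circ\dots\circ C_1$.

\begin{lemma}\label{lem:compress}
Let $X,Y,Z\subset\mathbb{Z}^n$ be finite and nonempty, and let $\Gamma$ be one of $C_1,\dots,C_n,C$.
\begin{itemize}
\item[(a)] $|\Gamma(X)|=|X|$, and $X\subset Y$ implies $\Gamma(X)\subset\Gamma(Y)$.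
\item[(b)] $\Gamma(X)+\Gamma(Y)\subset\Gamma(X+Y)$. Consequently
\begin{equation}\label{eq:compress}
|X+Y+Z|\ge|\Gamma(X)+\Gamma(Y)+\Gamma(Z)|,
\end{equation}
and $\beta(Z)\ge\beta(\Gamma(Z))$.
\item[(c)] $C(X)$ is a down-set, and $C(X)=X$ if $X$ is a down-set.
\item[(d)] If $X$ lies on a $j$-line, then $C(X)=[0,|X|-1]e_j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $C_i$ both claims hold on each $i$-line separately, and both pass to compositions.

(b) For integers $x_1<\dots<x_a$ and $y_1<\dots<y_b$, the sums $x_1+y_1<\dots<x_a+y_1<x_a+y_2<\dots<x_a+y_b$ are distinct, so a sum of sets of $a$ and $b$ integers has at least $a+b-1$ elements. Let $\lambda,\lambda'$ be $i$-lines with $a=|X\cap\lambda|\ge1$ and $b=|Y\cap\lambda'|\ge1$. Then $\lambda+\lambda'$ is an $i$-line and contains at least $a+b-1$ points of $X+Y$. So $C_i(X+Y)$ contains the points of $\lambda+\lambda'$ with $i$-th coordinate in $[0,a+b-2]$, and these form the set $(C_i(X)\cap\lambda)+(C_i(Y)\cap\lambda')$. This proves the inclusion for $C_i$. If it holds for a map $\Gamma'$, it holds for $C_i\circ\Gamma'$,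 because
\[
C_i(\Gamma'(X))+C_i(\Gamma'(Y))\subset C_i(\Gamma'(X)+\Gamma'(Y))\subset C_i(\Gamma'(X+Y))
\]
by (a). Hence it holds for $C$. Applying it twice gives $\Gamma(X)+\Gamma(Y)+\Gamma(Z)\subset\Gamma(X+Y+Z)$, and (a) yields \eqref{eq:compress}. The right side of \eqref{eq:compress} is at least $\beta(\Gamma(Z))\sqrt{|X||Y|}$; take the infimum over $X$ and $Y$.

(c) For $t\in\mathbb{Z}$ let $X^{(t)}=\{x-te_i:x\in X,\ x_i=t\}$ be the slice of $X$ at height $t$, moved to the hyperplane $x_i=0$. Say that $X$ is \emph{$i$-compressed} if $X^{(t)}=\emptyset$ for $t<0$ and $X^{(0)}\supset X^{(1)}\supset\cdots$. A set is a down-set exactly if it is $i$-compressed for all $i$. The set $C_i(X)$ is $i$-compressed by construction. The point to check is that later compressions do not destroy this. For $j\ne i$ every $j$-line has constant $i$-th coordinate, so $C_j(X)^{(t)}=C_j(X^{(t)})$, and by (a) the slices remain empty for $t<0$ and decreasing for $t\ge0$. Thus $C(X)$ is $i$-compressed for every $i$. A down-set meets each $i$-line in an initial segment or not at all, so every $C_i$ fixes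 it.

(d) For $i\ne j$, a set on a $j$-line meets each $i$-line in at most one point, so $C_i$ sets the $i$-th coordinates to $0$ and changes nothing else. The map $C_j$ turns the $j$-th coordinates into $0,\dots,|X|-1$.
\end{proof}

For $S\subset\{1,\dots,n\}$ let $\pi_S$ be the projection that deletes the coordinates with index in $S$, and write $\pi_j=\pi_{\{j\}}$. Thus $\pi_\emptyset$ is the identity, and $\pi_{\{1,\dots,n\}}$ maps everything to one point.

\begin{remark}\label{rem:proj}
Compression proves the conjecture for coordinate projections, which is part of its plausibility. If $\pi_i$ is injective on $U\subset\mathbb{Z}^n$, then $\pi_i:U\to\pi_i(U)$ is a dimension-nonincreasing bijection, and $C_i(U)$ is the copy of $\pi_i(U)$ in the hyperplane $x_i=0$. So $\beta(\pi_i(U))=\beta(C_i(U))\le\beta(U)$ by Lemmas~\ref{lem:basic}(c) and~\ref{lem:compress}(b).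
\end{remark}

\begin{lemma}\label{lem:cube}
Let $D\subset\mathbb{N}^n$ be a finite nonempty down-set, $k\ge0$ and $1\le j\le n$. Then
\[
|D+[0,k]e_j|=|D|+k|\pi_j(D)|,\qquad |D+\{0,1\}^n|=\sum_{S\subset\{1,\dots,n\}}|\pi_S(D)|.
\]
\end{lemma}

\begin{proof}
The set $D$ meets $|\pi_j(D)|$ of the $j$-lines, each in an interval, and adding $[0,k]e_j$ lengthens each interval by $k$. This is the first formula.

For $x\in\mathbb{N}^n$ define $x^-$ by $x^-_i=\max(x_i-1,0)$. Then $x\in D+\{0,1\}^n$ if and only if $x^-\in D$. Indeed, $x-x^-\in\{0,1\}^n$, which gives one implication; and if $x=y+\epsilon$ with $y\in D$ and $\epsilon\in\{0,1\}^n$, then $x^-_i\le y_i$ for all $i$, so $x^-\in D$. Sort the points $x$ by their zero set $S=\{i:x_i=0\}$. For fixed $S$, the map $x\mapsto x^-$ is a bijection from the points of $D+\{0,1\}^n$ with zero set exactly $S$ onto $D_S=\{y\in D:y_i=0\text{ for }i\in S\}$; its inverse adds $1$ to each coordinate outside $S$. The map $\pi_S$ is injective on $D_S$, and $\pi_S(D_S)=\pi_S(D)$ because setting the coordinates in $S$ to $0$ keeps a point in the down-set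 $D$. So $|D_S|=|\pi_S(D)|$.
\end{proof}

\section{Long segments in independent directions}\label{sec:lines}

\begin{proof}[Proof of Theorem~\ref{thm:lines}]
The directions of $L_1,\dots,L_n$ are $n$ independent vectors of the $n$-dimensional direction space of $V$, hence a basis of it. By Lemma~\ref{lem:coord} we may assume that $V\subset\mathbb{Z}^n$ and that $L_j$ lies on a $j$-line. Put $k=\ell-1$. By Lemma~\ref{lem:compress}(a),(d),
\[
C(V)\supset C(L_j)\supset[0,k]e_j\qquad(1\le j\le n):
\]
wherever the sets $L_j$ lie and however their points are spaced, compression turns them into segments that start at the origin.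

Let $A,B\subset\mathbb{Z}^n$ be finite and nonempty, and put $q=\sqrt{|A||B|}$. Let $D=C(A)+C(B)$, a down-set, and let $p=\max_j|\pi_j(D)|$. By \eqref{eq:compress} and Lemma~\ref{lem:cube}, for every $j$,
\[
|A+B+V|\ge|D+C(V)|\ge|D+[0,k]e_j|=|D|+k|\pi_j(D)|,
\]
and choosing the best $j$,
\begin{equation}\label{eq:seg}
|A+B+V|\ge|D|+kp .
\end{equation}

It remains to bound $|D|+kp$ from below. Let $M=2^n-1$, the number of nonempty sets $S\subset\{1,\dots,n\}$. For such an $S$ and any $j\in S$, the set $\pi_S(D)$ is an image of $\pi_j(D)$, so $|\pi_S(D)|\le p$. By Lemma~\ref{lem:cube} and (F1),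
\begin{equation}\label{eq:top}
|D|+Mp\ge\sum_S|\pi_S(D)|=|C(A)+C(B)+\{0,1\}^n|\ge2^nq=(M+1)q .
\end{equation}
If $k\ge M$, that is $\ell\ge2^n$, then \eqref{eq:seg} and \eqref{eq:top} give $|A+B+V|\ge2^nq$.

For $k<M$ the segment is too short to dominate the cube, and we interpolate. The quantity $|D|+kp-(k+1)q$ is an affine function of $k$. It is nonnegative at $k=M$ by \eqref{eq:top}, and at $k=0$ because $|D|\ge\max(|A|,|B|)\ge q$. So it is nonnegative in between:
\[
|D|+kp=\Bigl(1-\frac kM\Bigr)|D|+\frac kM\bigl(|D|+Mp\bigr)\ge\Bigl(1-\frac kM\Bigr)q+\frac kM(M+1)q=(k+1)q=\ell q .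
\]
In both cases $|A+B+V|\ge\min(\ell,2^n)\,q$, so $\beta(V)\ge\min(\ell,2^n)$. If $\ell\ge2^n$, Lemma~\ref{lem:bounds} gives the matching bound $\beta(V)\le2^n$.
\end{proof}

\begin{remark}\label{rem:hyp}
Independence of the directions, together with $\dim V=n$, is used to align the $L_j$ with all $n$ axes, so that the maximum defining $p$ is available in \eqref{eq:seg}. It cannot be dropped: the set $U$ of Theorem~\ref{thm:counter} has dimension $n$ and contains $n$ collinear sets of any prescribed size, all parallel, and $\beta(U)=2n$. Some condition on length is also needed for the value $2^n$: the simplex $S_n$ contains the pairs $\{0,e_j\}$, and $\beta(S_n)=n+1<2^n$ for $n\ge2$.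
\end{remark}

\section{The counterexample and the size of the failure}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Both $U$ and $V$ are parametrized bijectively by the pairs $(j,t)$; for $V$ this uses $t\ne0$. So $\varphi$ is a bijection.

\emph{Dimensions.} Let $\emptyset\ne U'\subset U$. Let $J$ be the set of indices $j$ for which $U'$ contains a point $(v_j,t)$, and let $m=|J|$. Put $\varepsilon=1$ if $U'$ contains two points with the same $j$, and $\varepsilon=0$ otherwise. We claim that
\begin{equation}\label{eq:dims}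
\dim U'=m-1+\varepsilon=\dim\varphi(U').
\end{equation}

Let $W$ be the direction space of $U'$ and let $\pi_n:\mathbb{Q}^n\to\mathbb{Q}^{n-1}$ delete the last coordinate; its kernel is $\mathbb{Q}e_n$. The image $\pi_n(W)$ is the direction space of $\{v_j:j\in J\}$. These $m$ points belong to a simplex, so they are affinely independent and $\dim\pi_n(W)=m-1$. If $\varepsilon=0$, then $U'$ has $m$ points, so $m-1\le\dim W\le m-1$. If $\varepsilon=1$, then $e_n\in W$, and $\dim W=\dim\pi_n(W)+1=m$.

Let $W'$ be the direction space of $\varphi(U')$. If $\varepsilon=0$, then $\varphi(U')$ consists of nonzero multiples of $m$ distinct basis vectors. These are linearly independent, hence so are the $m-1$ differences from one of them, and $\dim W'=m-1$. If $\varepsilon=1$, then $\varphi(U')$ contains $te_j$ and $t'e_j$ with $t\ne t'$ for some $j\in J$, so $e_j\in W'$. For any other $i\in J$ there is a point $se_i\in\varphi(U')$ with $s\ne0$; then $se_i-te_j\in W'$, and so $e_i\in W'$. Since $W'$ lies in the span of the $e_i$ $(i\in J)$, it equals this span and $\dim W'=m$. This proves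 \eqref{eq:dims}. With $U'=U$ it gives $\dim U=\dim V=n$.

\emph{The value of $\beta(U)$.} The set $\{1,\dots,\ell\}$ has dimension $1$, so its tripling is $2$ by Lemma~\ref{lem:bounds}. By (F3) and (F2), $\beta(U)=\beta(S_{n-1})\cdot2=2n$.

\emph{The lower bound for $\beta(V)$.} The set $V$ has dimension $n$ and contains the collinear sets $\{te_j:1\le t\le\ell\}$ with independent directions $e_1,\dots,e_n$. Theorem~\ref{thm:lines} gives $\beta(V)\ge\min(\ell,2^n)$. Here $\ell>2n$ by assumption, and $2^n>2n$ for $n\ge3$, because $8>6$ and the left side doubles while the right side grows by $2$. These are the only uses of the full strength of the hypotheses on $\ell$ and $n$. Hence $\beta(V)>2n$. If $\ell\ge2^n$, Theorem~\ref{thm:lines} gives $\beta(V)=2^n$.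
\end{proof}

A dimension-preserving bijection with $\beta(V)>\beta(U)$ contradicts both assertions of the conjecture. The contradiction needs only $\beta(U)\le2n$, which follows as in Section~\ref{sec:example} from $A=B=\{0\}\times[0,N]$, with ratio $n(2N+\ell)/(N+1)\to2n$. So of the three known facts the disproof itself rests on (F1) alone.

\begin{proof}[Proof of Theorem~\ref{thm:ratio}]
Taking $U'=U$ in the hypothesis gives $\dim V\le n$. By Lemma~\ref{lem:bounds}, $\beta(V)\le2^n$ and $\beta(U)\ge n+1$, so $\beta(V)\le\frac{2^n}{n+1}\beta(U)$. For $n\ge3$, Theorem~\ref{thm:counter} with $\ell\ge2^n$ gives a dimension-preserving bijection with $\dim U=n$ and ratio $\frac{2^n}{2n}$. The quotient of the two quantities is $\frac{2n}{n+1}<2$.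
\end{proof}

\section{The plane}\label{sec:plane}

In dimension $2$, Lemma~\ref{lem:bounds} leaves the range $3\le\beta(U)\le4$. We show that a fourth point always brings $\beta$ up to $4$. Compression reduces this to two sets: the square $\{0,1\}^2$, covered by (F1), and
\[
T=\{(0,0),(1,0),(2,0),(0,1)\}.
\]
Theorem~\ref{thm:lines} does not help with $T$, since it applies only with $\ell=2$. We turn instead to \eqref{eq:BM}, and the model is the following argument for the square. For finite $A\subset\mathbb{Z}^2$ the set $A+[0,1]_{\mathbb{R}}^2$ has area $|A|$, and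
\[
\bigl(A+[0,1]_{\mathbb{R}}^2\bigr)+\bigl(B+[0,1]_{\mathbb{R}}^2\bigr)=A+B+[0,2]_{\mathbb{R}}^2=\bigl(A+B+\{0,1\}^2\bigr)+[0,1]_{\mathbb{R}}^2
\]
has area $|A+B+\{0,1\}^2|$; now \eqref{eq:BM} bounds this from below by $4\sqrt{|A||B|}$. For $T$ we need thickenings $A^*,B^*$ with the same areas whose sum has area $|A+B+T|$. The case $A=B=\{0\}$ suggests the shape: the triangle with vertices $(0,0)$, $(2,0)$, $(0,1)$, which is the convex hull of $T$, has area $1$, and its sum with itself has area $4=|T|$. For a down-set $A$, the rows of $A+[0,1]_{\mathbb{R}}^2$ are rectangles attached to the vertical axis. Tilting the right edge of a unit square about its midpoint produces this triangle, so we tilt the right edge of every row (Figure~\ref{fig:tilt}).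

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0,0)--(5,0)--(3,1)--(4,1)--(2,2)--(0,3)--cycle;
\draw[thick] (0,0)--(5,0)--(3,1)--(0,1)--cycle;
\draw[thick] (0,1)--(4,1)--(2,2)--(0,2)--cycle;
\draw[thick] (0,2)--(2,2)--(0,3)--cycle;
\draw[dashed] (4,0)--(4,1);
\draw[dashed] (3,1)--(3,2)--(2,2);
\draw[dashed] (1,2)--(1,3)--(0,3);
\foreach \p in {(0,0),(1,0),(2,0),(3,0),(0,1),(1,1),(2,1),(0,2)} \fill \p circle (2pt);
\node[left] at (0,0.5) {$P_0$};
\node[left] at (0,1.5) {$P_1$};
\node[left] at (0,2.5) {$P_2$};
\end{tikzpicture}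
\caption{A down-set $A\subset\mathbb{N}^2$ with rows of $4$, $3$ and $1$ points (dots), and its thickening $A^*=P_0\cup P_1\cup P_2$ (shaded). Each row of unit squares above the points of $A$ (dashed outline) has its right edge tilted about the midpoint, which keeps the area. The set $A^*$ has area $8=|A|$ and is not convex.}
\label{fig:tilt}
\end{figure}

\begin{lemma}\label{lem:T}
$\beta(T)\ge4$.
\end{lemma}

\begin{proof}
The set $T$ is a down-set, so $C(T)=T$, and by \eqref{eq:compress} it suffices to prove $|A+B+T|\ge4\sqrt{|A||B|}$ for finite nonempty down-sets $A,B\subset\mathbb{N}^2$.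

\emph{Counting by rows.} Row $r$ of a set in $\mathbb{Z}^2$ is the set of first coordinates of its points with second coordinate $r$. The nonempty rows of $A$ are $[0,a_i-1]$ for $0\le i<m$, and those of $B$ are $[0,b_j-1]$ for $0\le j<m'$, with all $a_i,b_j\ge1$. Row $r$ of $A+B$ is the union of the sets $[0,a_i+b_j-2]$ over $i+j=r$. It equals $[0,d_r-1]$, where
\[
d_r=\max_{i+j=r}(a_i+b_j)-1\qquad(0\le r\le m+m'-2),
\]
and it is empty for other $r$, for which we put $d_r=-\infty$. Row $r$ of $A+B+T$ is the union of (row $r$ of $A+B$)${}+\{0,1,2\}$, an initial segment of size $d_r+2$, and row $r-1$ of $A+B$, an initial segment of size $d_{r-1}$; a segment is absent when its size is $-\infty$. Therefore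
\begin{equation}\label{eq:rows}
|A+B+T|=\sum_{r=0}^{m+m'-1}\max(d_r+2,\,d_{r-1}).
\end{equation}

\emph{The thickened sets.} To show how the slope is determined we keep it as a parameter $\kappa$ with $0\le\kappa\le2$. Let $A^*=\bigcup_iP_i$ and $B^*=\bigcup_jR_j$, where $x,s$ are real and
\begin{align*}
P_i&=\{(x,i+s):0\le s\le1,\ 0\le x\le a_i+\kappa(\tfrac12-s)\},\\
R_j&=\{(x,j+s):0\le s\le1,\ 0\le x\le b_j+\kappa(\tfrac12-s)\}.
\end{align*}
The widths are at least $1-\kappa/2\ge0$, so all horizontal sections are nonempty intervals; this is where $a_i,b_j\ge1$ and $\kappa\le2$ are used. Since $\int_0^1\kappa(\frac12-s)\,ds=0$, the area of $P_i$ is $a_i$. Different $P_i$ meet only along horizontal segments, so $A^*$ is a compact set of area $\sum_ia_i=|A|$, and in the same way $B^*$ has area $|B|$.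

\emph{The sum.} The section of $P_i$ at height $i+s'$ plus the section of $R_j$ at height $j+s''$ is the interval $[0,a_i+b_j+\kappa(1-s'-s'')]_{\mathbb{R}}$ at height $i+j+s'+s''$. Because the tilt is linear, this depends only on $s=s'+s''$, and $s$ takes every value from $0$ to $2$. Hence
\[
P_i+R_j=\{(x,i+j+s):0\le s\le2,\ 0\le x\le a_i+b_j+\kappa(1-s)\}.
\]
Consider a height $r+\sigma$ with $r\in[0,m+m'-1]$ and $0<\sigma<1$. It is reached by the pairs with $i+j=r$ and $s=\sigma$, and by the pairs with $i+j=r-1$ and $s=1+\sigma$. The largest widths in the two families are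
\[
d_r+1+\kappa(1-\sigma)=\bigl(d_r+1+\tfrac\kappa2\bigr)+\kappa(\tfrac12-\sigma),\qquad
d_{r-1}+1-\kappa\sigma=\bigl(d_{r-1}+1-\tfrac\kappa2\bigr)+\kappa(\tfrac12-\sigma).
\]
All sections start at $x=0$, so the section of $A^*+B^*$ has the larger of these two widths. The common term $\kappa(\frac12-\sigma)$ integrates to $0$, and $A^*+B^*$ lies between the heights $0$ and $m+m'$. Thus
\[
\operatorname{area}(A^*+B^*)=\sum_{r=0}^{m+m'-1}\max\bigl(d_r+1+\tfrac\kappa2,\ d_{r-1}+1-\tfrac\kappa2\bigr).
\]
The value $\kappa=0$ is the untilted case of the square. For $\kappa=2$, the largest admissible value, the sum is the right side of \eqref{eq:rows}, so $\operatorname{area}(A^*+B^*)=|A+B+T|$. The Brunn--Minkowski inequality \eqref{eq:BM} in $\mathbb{R}^2$, applied to the compact sets $A^*$ and $B^*$, gives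
\[
|A+B+T|\ge\bigl(\sqrt{|A|}+\sqrt{|B|}\bigr)^2\ge4\sqrt{|A||B|}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:four}
If $\dim U=2$ and $|U|\ge4$, then $\beta(U)=4$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:bounds} gives $\beta(U)\le4$. Choose affinely independent $u_0,u_1,u_2\in U$ and any fourth point $u_3\in U$, and let $Q=\{u_0,u_1,u_2,u_3\}$, a set of dimension $2$. By Lemma~\ref{lem:basic}(a) it suffices to show $\beta(Q)\ge4$. Apply Lemma~\ref{lem:coord} to $Q$ with the basis $u_1-u_0$, $u_2-u_0$: we may assume that $Q\subset\mathbb{Z}^2$, that $\{u_0,u_1\}$ lies on a $1$-line, and that $\{u_0,u_2\}$ lies on a $2$-line. By Lemma~\ref{lem:compress}, $C(Q)$ is a down-set with four points that contains $C(\{u_0,u_1\})=\{0,e_1\}$ and $C(\{u_0,u_2\})=\{0,e_2\}$. Its fourth point $x$ is nonzero, so $x-e_i\in\{0,e_1,e_2\}$ for some $i$; as $x\ne e_1,e_2$, we get $x\in\{e_1+e_2,\,2e_1,\,2e_2\}$. Accordingly $C(Q)$ is the square $\{0,1\}^2$, the set $T$, or the image of $T$ under the exchange of coordinates, which is an automorphism of $\mathbb{Z}^2$. By (F1), Lemma~\ref{lem:T}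 and Lemma~\ref{lem:basic}(c), $\beta(C(Q))\ge4$ in each case, and $\beta(Q)\ge\beta(C(Q))$ by Lemma~\ref{lem:compress}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
The last statement is Proposition~\ref{prop:four}, and the sets $U$ of Theorem~\ref{thm:counter} have dimension $n$ for each $n\ge3$. It remains to prove the conjecture for $\dim U\le2$. In this range the upper bound of Lemma~\ref{lem:bounds} is attained:
\begin{equation}\label{eq:exact}
\beta(U)=\min(|U|,2^{\dim U})\qquad(\dim U\le2).
\end{equation}
Indeed, if $\dim U=0$, both sides are $1$. If $\dim U=1$, then $|U|\ge2$, the right side is $2$, and $\beta(U)=2$ by Lemma~\ref{lem:bounds}. If $\dim U=2$ and $|U|=3$, the right side is $3$, and $3\le\beta(U)\le3$ by the same lemma. If $\dim U=2$ and $|U|\ge4$, both sides are $4$ by Proposition~\ref{prop:four}.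

Let $\varphi:U\to V$ be dimension-nonincreasing with $\dim U\le2$. Then $|V|=|U|$ and $\dim V\le\dim U$, so Lemma~\ref{lem:bounds} and \eqref{eq:exact} give
\[
\beta(V)\le\min(|V|,2^{\dim V})\le\min(|U|,2^{\dim U})=\beta(U).
\]
If $\varphi$ is dimension-preserving, then $\dim V\le2$ and $\varphi^{-1}$ is dimension-nonincreasing, so also $\beta(U)\le\beta(V)$.
\end{proof}

Formula \eqref{eq:exact} does not extend to dimension $3$: by (F2), (F3) and Lemma~\ref{lem:bounds}, the prism $S_2\times\{1,2,3\}$ has tripling $6$, while it has $9$ points and $2^3=8$.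

\begin{thebibliography}{9}

\bibitem{sumsets}
\emph{Sumsets and the Pr\'ekopa--Leindler inequality},
\texttt{https://static.akcongress.com/\allowbreak downloads/\allowbreak anmath/\allowbreak presentations/\allowbreak ruzsa.pdf}

\end{thebibliography}
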